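\title{Subspaces of $L_p$ far from Euclidean space need not contain proportional copies of $\ell_p^k$}

\begin{abstract}
Let $1<p<2$. The Banach--Mazur distance from an $n$-dimensional subspace of $L_p$ to $\ell_2^n$ is at most $n^{1/p-1/2}$, and only $\ell_p^n$ attains this value. We show that this extremal property is not stable. For every $\alpha<1$ and all large $n$ we construct $n$-dimensional subspaces $X_n$ of $L_p$ at distance at least $\alpha n^{1/p-1/2}$ from $\ell_2^n$ such that, for each fixed $C$, the subspaces of $X_n$ that are $C$-isomorphic to $\ell_p^k$ have dimension $k=o(n)$. The spaces are obtained from $\ell_p^n$ by adding to the norm a Hilbertian term built from random characters on a chain of subgroups of $\mathbb Z_2^d$.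
\end{abstract}

\section{Introduction}\label{sec:intro}

Throughout, the scalar field $\mathbb F$ is $\mathbb R$ or $\mathbb C$, and $L_p=L_p[0,1]$. The \emph{Banach--Mazur distance} between normed spaces $X$ and $Y$ of the same finite dimension is
$$d(X,Y)=\inf\big\{\|T\|\,\|T^{-1}\| : T\colon X\to Y \text{ a linear bijection}\big\}.$$
By compactness the infimum is attained. Hence $d(X,Y)\le C$ means that some linear bijection $T$ satisfies $C^{-1}\|x\|\le\|Tx\|\le\|x\|$, and $d(X,Y)=1$ means that $X$ and $Y$ are isometric. Composing operators gives $d(X,Z)\le d(X,Y)\,d(Y,Z)$. The number $d(X,\ell_2^n)$ measures how far the norm of $X$ is from the best inner product norm. For subspaces of $L_p$ its largest value is attained by exactly one space.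

\begin{theorem}\label{thm:extremal}
Let $1<p<2$ and let $X\subset L_p$ have dimension $n$. Then $d(X,\ell_2^n)\le n^{1/p-1/2}$, with equality if and only if $X$ is isometric to $\ell_p^n$.
\end{theorem}

A large copy of the extremal space forces a nearly extremal distance. Suppose that $E\subset X$, $\dim E=k\ge cn$ and $d(E,\ell_p^k)\le C$. Restricting an isomorphism $X\to\ell_2^n$ to $E$ gives $d(X,\ell_2^n)\ge d(E,\ell_2^k)$, and so
$$d(X,\ell_2^n)\ \ge\ C^{-1}d(\ell_p^k,\ell_2^k)\ =\ C^{-1}k^{1/p-1/2}\ \ge\ C^{-1}c^{1/p-1/2}\,n^{1/p-1/2}.$$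
The question, posed in \cite{GAFA}, is whether this is the only way to be far from Euclidean space.

\begin{quote}
Let $1\le p\le2$ and $\alpha>0$. Are there constants $c=c(\alpha,p)>0$ and $C=C(\alpha,p)<\infty$ such that, for every $n$, every $n$-dimensional subspace $X$ of $L_p$ with $d(X,\ell_2^n)\ge\alpha n^{1/p-1/2}$ contains a subspace $E$ with $\dim E=k\ge cn$ and $d(E,\ell_p^k)\le C$?
\end{quote}

For $p=2$ there is nothing to ask, since every $n$-dimensional subspace of $L_2$ is isometric to $\ell_2^n$. For $p=1$ the answer is positive, by a result of Johnson and Schechtman. According to \cite{GAFA}, the question is open for $1<p<2$. One would guess that the answer is again positive: it is so at both ends of the range of $p$, and by Theorem~\ref{thm:extremal} it is so for $\alpha=1$, where one may take $E=X$. The guess is wrong for every $1<p<2$, however close $\alpha$ is to $1$.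

\begin{theorem}\label{thm:main}
Let $1<p<2$ and $0<\alpha<1$. There are $A$ and $n_0$, depending only on $p$ and $\alpha$, and, for every $n\ge n_0$, an $n$-dimensional subspace $X_n\subset L_p$ with $d(X_n,\ell_2^n)\ge\alpha n^{1/p-1/2}$ such that for every $C\ge1$ the following holds: if $E\subset X_n$, $\dim E=k$ and $d(E,\ell_p^k)\le C$, then
$$k\le A\,C^{\frac{2p}{2-p}}\Big(\frac{\log\log n}{\log n}\Big)^{\frac{2-p}{4p}}\,n .$$
\end{theorem}

\begin{corollary}\label{cor:answer}
Let $1<p<2$. The answer to the question is negative if $0<\alpha<1$, and one sequence of spaces rules out all pairs $(c,C)$. It is positive with $c=C=1$ if $\alpha=1$. If $\alpha>1$, no space $X$ satisfies the hypothesis.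
\end{corollary}

\begin{proof}
For $\alpha<1$ the spaces $X_n$ of Theorem~\ref{thm:main} do not depend on $C$, and for fixed $c$ and $C$ the bound on $k$ is smaller than $cn$ when $n$ is large. The cases $\alpha=1$ and $\alpha>1$ follow from Theorem~\ref{thm:extremal}.
\end{proof}

The proof of Theorem~\ref{thm:main} has three ingredients. First, one may add to the norm of $\ell_p^n$ any Hilbertian seminorm $\|Sa\|_2$ that is small on the unit vectors; the new space is still a subspace of $L_p$ and is still far from $\ell_2^n$ (Section~\ref{sec:XS}). Second, a large copy of $\ell_p^k$ in the new space yields an operator $W$ on $\ell_p^n$ of large trace such that $W$ and $SW$ are contractions. Unlike a subspace, an operator can be averaged over a group, and this reduces everything to a single function $v$ on $\mathbb Z_2^d$ with $\|v\|_p\le1$ (Section~\ref{sec:trace}). Third, a suitable $S$ forces $v$ to have a definite amount of $\ell_p$-norm on each of many disjoint sets, more in total than $\|v\|_p\le1$ allows (Sections~\ref{sec:one} and~\ref{sec:many}).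 Section~\ref{sec:alldim} passes to all dimensions and chooses the parameters, and Section~\ref{sec:extremal} proves Theorem~\ref{thm:extremal}.

\medskip
\noindent\textbf{Conventions.} From now on $1<p<2$ and $q=p/(p-1)$, so $2<q<\infty$. For a finite set $\Omega$, the space $\mathbb F^\Omega$ has the unit vectors $\delta_x$, $x\in\Omega$, and $1_A$ is the indicator function of a set $A$. The letters $\varepsilon_i$ denote independent random variables that take the values $\pm1$ with probability $1/2$. Two facts about them are used. For vectors $y_i$ in a Hilbert space, expanding the square and using $\mathbb E\,\varepsilon_i\varepsilon_j=0$ for $i\ne j$ gives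
\begin{equation}\label{eq:par}
\mathbb E\Big\|\sum_i\varepsilon_iy_i\Big\|_2^2=\sum_i\|y_i\|_2^2 .
\end{equation}
Khintchine's inequality gives a finite constant $B=B_q$ with
\begin{equation}\label{eq:khin}
\mathbb E\Big|\sum_{i\le m}\varepsilon_i\Big|^q\le B^q\,m^{q/2}\qquad\text{for all }m\ge1,
\end{equation}
and $m=1$ shows that $B\ge1$. For $q=4$ the left side equals $3m^2-2m$, so $B_4=3^{1/4}$ is admissible.

\section{Adding a Hilbertian term to the norm of $\ell_p^n$}\label{sec:XS}

To see that $\ell_p^n$ is far from $\ell_2^n$ one compares the norm $1$ of the unit vectors with the norm $n^{1/p}$ of their signed sums; in a Hilbert space \eqref{eq:par} would give $n^{1/2}$ on average. The comparison survives if the norm is increased, provided it is increased only slightly on the unit vectors. We increase it by a Hilbertian term, because this keeps the space inside $L_p$.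

Let $\Omega$ be a finite set and let $S$ be a linear map from $\mathbb F^\Omega$ to a finite-dimensional Hilbert space. Let $X_S$ be the space $\mathbb F^\Omega$ with the norm
$$\|a\|_S=\big(\|a\|_p^p+\|Sa\|_2^p\big)^{1/p}.$$
Then $X_S$ is isometric to a subspace of $L_p$. Indeed, let $g_1,\dots,g_r$ be independent standard Gaussian variables on $[0,1]$, complex ones if $\mathbb F=\mathbb C$. By rotation invariance $\sum_ic_ig_i$ has the distribution of $\|c\|_2\,g_1$, so $\iota c=\|g_1\|_p^{-1}\sum_ic_ig_i$ is an isometric embedding of $\ell_2^r$ into $L_p$. The map $a\mapsto(a,\iota Sa)$ embeds $X_S$ isometrically into $\ell_p(\Omega)\oplus_pL_p$. The latter space embeds isometrically into $L_p$: cut $[0,1]$ into $|\Omega|+1$ intervals, use normalized indicators of $|\Omega|$ of them for $\ell_p(\Omega)$, and rescale the last one.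

\begin{lemma}\label{lem:dist}
Let $n=|\Omega|$ and $\eta\ge0$. If $\|S\delta_x\|_2\le\eta$ for all $x\in\Omega$, then
$$d(X_S,\ell_2^n)\ge(1+\eta^p)^{-1/p}\,n^{1/p-1/2}.$$
\end{lemma}

\begin{proof}
Let $d=d(X_S,\ell_2^n)$ and let $u\colon X_S\to\ell_2^n$ satisfy $\|a\|_S\le\|ua\|_2\le d\|a\|_S$. We have $\|\delta_x\|_S^p\le1+\eta^p$, and $\|\sum_x\varepsilon_x\delta_x\|_S\ge\|\sum_x\varepsilon_x\delta_x\|_p=n^{1/p}$ for all signs. By \eqref{eq:par},
$$n^{2/p}\le\mathbb E\Big\|\sum_x\varepsilon_x\,u\delta_x\Big\|_2^2=\sum_x\|u\delta_x\|_2^2\le d^2\,n\,(1+\eta^p)^{2/p}.\qquad\qedhere$$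
\end{proof}

Since $(1+\eta^p)^{-1/p}\to1$ as $\eta\to0$, every $\alpha<1$ is within reach, and the only constraint on $S$ is that $\|S\delta_x\|_2\le\eta$. The task is to use this freedom to destroy all large copies of $\ell_p^k$.

\begin{remark}\label{rem:p1}
For $p=1$ there is no such freedom. The triangle inequality gives $\|Sa\|_2\le\eta\|a\|_1$, so $\|a\|_1\le\|a\|_S\le(1+\eta)\|a\|_1$ and $d(X_S,\ell_1^n)\le1+\eta$. For $p>1$ the norm of $S$ from $\ell_p$ to $\ell_2$ can be as large as $\eta n^{1/q}$, as the functional $Sa=\eta\sum_xa(x)$ shows.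
\end{remark}

\section{From a copy of $\ell_p^k$ to a convolution operator}\label{sec:trace}

We must exclude all subspaces $E$ of $X_S$ that are close to $\ell_p^k$, in every position. Even if $X_S$ has many symmetries, $E$ need not respect them, and subspaces cannot be averaged. So we replace $E$ by an operator and $\dim E$ by a trace, which is linear and invariant under conjugation.

\begin{definition}
A linear map $W\colon\mathbb F^\Omega\to\mathbb F^\Omega$ is \emph{$S$-admissible} if $\|Wa\|_p\le\|a\|_p$ and $\|SWa\|_2\le\|a\|_p$ for all $a\in\mathbb F^\Omega$.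
\end{definition}

The model case is a coordinate subspace. If $\sigma\subset\Omega$ and $\|Sa\|_2\le C\|a\|_p$ for all $a$ supported on $\sigma$, where $C\ge1$, then $C^{-1}$ times the coordinate projection onto $\sigma$ is $S$-admissible and has trace $|\sigma|/C$. The next lemma treats a general subspace. Its point is that a copy of $\ell_p^k$ is partly a coordinate object. Signed sums of its basis have norm about $k^{1/p}$. The Hilbertian part of the norm contributes only $k^{1/2}$ on average, which is smaller because $p<2$. So the $\ell_p(\Omega)$ part carries the norm, and it can do so only if a fixed proportion of the mass of the basis vectors sits on disjoint sets.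

\begin{lemma}\label{lem:trace}
Let $C\ge1$ and $\theta=\theta(C,p)=(2C^p)^{-2/(2-p)}$. Suppose that $E\subset X_S$, $\dim E=k\ge1/\theta$ and $d(E,\ell_p^k)\le C$. Then there is an $S$-admissible operator $W$ with $\operatorname{tr}W\ge\theta k$.
\end{lemma}

\begin{proof}
Let $T\colon\ell_p^k\to E\subset\mathbb F^\Omega$ satisfy $C^{-1}\|z\|_p\le\|Tz\|_S\le\|z\|_p$. The upper bound gives
\begin{equation}\label{eq:T}
\|Tz\|_p\le\|z\|_p,\qquad\|STz\|_2\le\|z\|_p .
\end{equation}
Let $e_1,\dots,e_k$ be the unit vectors of $\ell_p^k$, and put $a_i=Te_i$ and $b_i=Sa_i$, so that $\|a_i\|_p\le1$ and $\|b_i\|_2\le1$.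

\emph{The $\ell_p(\Omega)$ part carries the norm.} The lower bound for $T$ gives, for all signs,
$$\Big\|\sum_i\varepsilon_ia_i\Big\|_p^p+\Big\|\sum_i\varepsilon_ib_i\Big\|_2^p\ge\frac{k}{C^p}.$$
Take expectations. Since $t\mapsto t^{p/2}$ is concave, Jensen's inequality and \eqref{eq:par} bound the expectation of the second term by $(\sum_i\|b_i\|_2^2)^{p/2}\le k^{p/2}$. Applied at each point $x$, they bound the expectation of the first term by $\sum_x(\sum_i|a_i(x)|^2)^{p/2}$. The hypothesis $k\ge1/\theta$ says that $k^{1-p/2}\ge2C^p$, that is, $k^{p/2}\le k/(2C^p)$. Hence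
\begin{equation}\label{eq:square}
\sum_{x\in\Omega}\Big(\sum_i|a_i(x)|^2\Big)^{p/2}\ge\frac{k}{2C^p}.
\end{equation}

\emph{Mass on disjoint sets.} Put $M(x)=\max_i|a_i(x)|$. Then $\sum_i|a_i(x)|^2\le M(x)^{2-p}\sum_i|a_i(x)|^p$. Raise this to the power $p/2$, sum over $x$, and apply H\"older's inequality with exponents $\frac2{2-p}$ and $\frac2p$:
$$\sum_x\Big(\sum_i|a_i(x)|^2\Big)^{p/2}\le\Big(\sum_xM(x)^p\Big)^{1-\frac p2}\Big(\sum_x\sum_i|a_i(x)|^p\Big)^{\frac p2}\le\Big(\sum_xM(x)^p\Big)^{1-\frac p2}k^{\frac p2}.$$
With \eqref{eq:square} this gives $(\sum_xM(x)^p)^{1-p/2}\ge k^{1-p/2}/(2C^p)$, that is, $\sum_xM(x)^p\ge\theta k$. Partition $\Omega$ into sets $A_1,\dots,A_k$, some possibly empty, so that $|a_i(x)|=M(x)$ for $x\in A_i$. Then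
\begin{equation}\label{eq:mass}
\sum_i\|a_i1_{A_i}\|_p^p=\sum_xM(x)^p\ge\theta k .
\end{equation}

\emph{The operator.} The map $T$ goes from $\ell_p^k$ to $\mathbb F^\Omega$, and we need a contraction $R$ in the opposite direction such that $RT$ has a large diagonal. Let $\varphi_i(x)=\overline{a_i(x)}\,|a_i(x)|^{p-2}$ if $x\in A_i$ and $a_i(x)\ne0$, and $\varphi_i(x)=0$ otherwise. Since $(p-1)q=p$, we have $\|\varphi_i\|_q^q=\|a_i1_{A_i}\|_p^p\le1$. Define $Rf=(\sum_x\varphi_i(x)f(x))_{i\le k}$. By H\"older's inequality and the disjointness of the sets $A_i$,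
$$\|Rf\|_p^p\le\sum_i\|f1_{A_i}\|_p^p=\|f\|_p^p .$$
Let $W=TR$. By \eqref{eq:T}, $\|Wf\|_p$ and $\|SWf\|_2$ are at most $\|Rf\|_p\le\|f\|_p$, so $W$ is $S$-admissible. The $i$-th diagonal entry of $RT$ is $\sum_x\varphi_i(x)a_i(x)=\|a_i1_{A_i}\|_p^p$, so $\operatorname{tr}W=\operatorname{tr}RT\ge\theta k$ by \eqref{eq:mass}.
\end{proof}

It now suffices to find $S$ for which every admissible operator has small trace. We take for $\Omega$ the group $G=\mathbb Z_2^d$, in which $-h=h$. For $g\in G$ let $(U_ga)(x)=a(x+g)$; this is an isometry of $\ell_p(G)$ with $U_g^{-1}=U_g$. The convolution of $v,a\in\mathbb F^G$ is $(v*a)(x)=\sum_yv(x+y)a(y)$. Call $S$ \emph{invariant} if $\|SU_ga\|_2=\|Sa\|_2$ for all $g$ and $a$.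

\begin{lemma}\label{lem:avg}
Let $S$ be invariant and let $W$ be $S$-admissible with $\operatorname{Re}\operatorname{tr}W\ge\tau|G|$. Then there is $v\in\mathbb F^G$ such that $a\mapsto v*a$ is $S$-admissible, $\|v\|_p\le1$ and $\operatorname{Re}v(0)\ge\tau$.
\end{lemma}

\begin{proof}
Let $V=|G|^{-1}\sum_gU_gWU_g$. Each term has norm at most $1$ on $\ell_p(G)$ and has the trace of $W$, so the same holds for $V$. By invariance, $\|SU_gWU_ga\|_2=\|SWU_ga\|_2\le\|U_ga\|_p=\|a\|_p$, so $\|SVa\|_2\le\|a\|_p$ and $V$ is $S$-admissible. Replacing $g$ by $g+y$ in the sum shows that $U_yVU_y=V$, so $V$ commutes with $U_y$. Put $v=V\delta_0$; then $\|v\|_p\le1$. Since $\delta_y=U_y\delta_0$, we get $(V\delta_y)(x)=(U_yv)(x)=v(x+y)$. Thus $Va=v*a$, and every diagonal entry of $V$ equals $v(0)$, so $|G|\,v(0)=\operatorname{tr}W$.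
\end{proof}

\section{One scale}\label{sec:one}

We look for an invariant $S$ that forces a function $v$ as in Lemma~\ref{lem:avg} to have large $\ell_p$-norm away from $0$. Convolution operators act diagonally on characters, so $S$ should be large on characters. A \emph{character} of a group $H\cong\mathbb Z_2^r$ is a homomorphism $\gamma\colon H\to\{\pm1\}$. In coordinates the characters are the $2^r$ functions $\gamma(h)=(-1)^{w\cdot h}$, $w\in\mathbb Z_2^r$, where $w\cdot h=\sum_lw_lh_l$.

\begin{example}[one character]\label{ex:one}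
Let $s=|G|\ge2$, let $\gamma$ be a character of $G$, and let $Sa=\eta\sum_xa(x)\gamma(x)\in\mathbb F$ with $\eta>0$. Then $|S\delta_x|=\eta$, and $S$ is invariant because $SU_ga=\gamma(g)Sa$. Suppose that convolution with $v$ is $S$-admissible and $\operatorname{Re}v(0)\ge\tau$. Test it on $a=\gamma$. We have $v*\gamma=\lambda\gamma$ with $\lambda=\sum_hv(h)\gamma(h)$, while $S\gamma=\eta s$ and $\|\gamma\|_p=s^{1/p}$. Hence $\eta s|\lambda|\le s^{1/p}$, that is, $|\lambda|\le\eta^{-1}s^{-1/q}$. So $\lambda$ is small when $s$ is large, and the term $v(0)$ in $\lambda$ must be canceled by the others. By H\"older's inequality,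
$$\tau-\eta^{-1}s^{-1/q}\le\Big|\sum_{h\ne0}v(h)\gamma(h)\Big|\le\|v1_{G\setminus0}\|_p\;s^{1/q}.$$
The function $v$ is forced to have mass away from $0$, but the amount, at most $\tau s^{-1/q}$, is negligible. This is not a defect of the estimate. Take $v=\frac12(\delta_0-\gamma/s)$. Then $\|v*a\|_p\le\sum_h|v(h)|\,\|U_ha\|_p\le\|a\|_p$, and $S(v*a)=\lambda Sa=0$ since $\lambda=\frac12(1-1)$, while $v(0)=\frac12(1-1/s)$. In fact $X_S$ contains $\ell_p^{s/2}$ isometrically: split $G$ into pairs $\{x,x'\}$ and take the disjointly supported vectors $\gamma(x)\delta_x-\gamma(x')\delta_{x'}$, which lie in the kernel of $S$.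
\end{example}

The loss comes from $\|\gamma\|_q=s^{1/q}$: a small multiple of $\gamma$, spread over the whole group, cancels $v(0)$. To make the cancellation expensive we let $S$ detect $m$ characters at once. The average of the characters equals $1$ at $0$ and has size about $m^{-1/2}$ elsewhere, so its $\ell_q$-norm away from $0$ is smaller by that factor. In exchange, the constraint $\|S\delta_x\|_2\le\eta$ lowers the weight of each character by the same factor $m^{-1/2}$. Since we shall need several scales, we set this up for a subgroup.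

Let $H$ be a subgroup of $G$ of order $s$ and let $\Gamma=(\gamma_1,\dots,\gamma_m)$ be a list of characters of $H$, repetitions allowed. Define $D_\Gamma=\frac1m\sum_i\gamma_i$, a function on $H$ with $D_\Gamma(0)=1$, and define $S_\Gamma\colon\mathbb F^G\to\ell_2(G\times\{1,\dots,m\})$ by
$$(S_\Gamma a)(x,i)=(ms)^{-1/2}\sum_{h\in H}a(x+h)\gamma_i(h).$$
The modulus of $(S_\Gamma a)(x,i)$ depends only on $i$ and on the coset $x+H$. For $H=G$ this gives $\|S_\Gamma a\|_2^2=\frac1m\sum_i|\sum_ha(h)\gamma_i(h)|^2$, and $m=1$ is Example~\ref{ex:one}. For a proper subgroup, $\|S_\Gamma a\|_2^2$ is the sum of such quantities over all cosets of $H$, and using all cosets is what makes $S_\Gamma$ invariant.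

\begin{lemma}\label{lem:test}
The map $S_\Gamma$ is invariant and $\|S_\Gamma\delta_y\|_2=1$ for all $y\in G$. If $\beta>0$ and $v\in\mathbb F^G$ satisfy $\beta\|S_\Gamma(v*a)\|_2\le\|a\|_p$ for all $a\in\mathbb F^G$, then
$$\Big|\sum_{h\in H}v(h)D_\Gamma(h)\Big|\le\beta^{-1}m^{1/2}s^{-1/q}.$$
\end{lemma}

\begin{proof}
Since $(S_\Gamma U_ga)(x,i)=(S_\Gamma a)(x+g,i)$, a translation permutes the coordinates of $S_\Gamma a$. The coordinate $(S_\Gamma\delta_y)(x,i)$ has modulus $(ms)^{-1/2}$ if $x\in y+H$ and vanishes otherwise, so there are $ms$ nonzero coordinates and $\|S_\Gamma\delta_y\|_2=1$.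

Fix $i$, write $\gamma=\gamma_i$, and let $a$ equal $\gamma$ on $H$ and $0$ off $H$, so $\|a\|_p=s^{1/p}$. For $x\in H$ the substitution $h=x+y$ gives
$$(v*a)(x)=\sum_{y\in H}v(x+y)\gamma(y)=\lambda_i\gamma(x),\qquad\lambda_i=\sum_{h\in H}v(h)\gamma_i(h).$$
Therefore, for $x\in H$,
$$\big(S_\Gamma(v*a)\big)(x,i)=(ms)^{-1/2}\lambda_i\sum_{h\in H}\gamma(x+h)\gamma(h)=(ms)^{-1/2}\,s\,\lambda_i\gamma(x).$$
Summing the squares of these $s$ coordinates gives $\|S_\Gamma(v*a)\|_2\ge m^{-1/2}s|\lambda_i|$. The hypothesis yields $\beta m^{-1/2}s|\lambda_i|\le s^{1/p}$, that is, $|\lambda_i|\le\beta^{-1}m^{1/2}s^{-1/q}$. The sum in the statement is the average of $\lambda_1,\dots,\lambda_m$.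
\end{proof}

Random characters make $D_\Gamma$ small away from $0$. We record the bound on $H$ and also on a prescribed smaller subgroup, which will be the previous scale. Put $B_1=3^{1/q}B$.

\begin{lemma}\label{lem:random}
Let $H'\subset H$ be subgroups of $G$ of orders $s'$ and $s$, and let $m\ge1$. There is a list $\Gamma$ of $m$ characters of $H$ with
$$\|D_\Gamma1_{H\setminus0}\|_q\le B_1s^{1/q}m^{-1/2},\qquad\|D_\Gamma1_{H'\setminus0}\|_q\le B_1(s')^{1/q}m^{-1/2}.$$
\end{lemma}

\begin{proof}
Choose $\gamma_1,\dots,\gamma_m$ independently and uniformly among the characters of $H$. Fix $h\ne0$ and a coordinate $l$ with $h_l=1$. Changing $w_l$ reverses the sign of $(-1)^{w\cdot h}$, so each $\gamma_i(h)$ is a uniform sign, and these signs are independent. By \eqref{eq:khin}, $\mathbb E|D_\Gamma(h)|^q\le B^qm^{-q/2}$. Hence the expectations of $\|D_\Gamma1_{H\setminus0}\|_q^q$ and $\|D_\Gamma1_{H'\setminus0}\|_q^q$ are at most $sB^qm^{-q/2}$ and $s'B^qm^{-q/2}$. By Markov's inequality each quantity exceeds three times its bound with probability at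 most $1/3$, so some $\Gamma$ satisfies both inequalities.
\end{proof}

\begin{example}[the cost of one scale]\label{ex:many}
Take $H=G$, let $\Gamma$ be as in Lemma~\ref{lem:random}, and let $S=\beta S_\Gamma$ with $0<\beta\le1$. Let $v$ be as in Lemma~\ref{lem:avg} with $0<\tau\le1$, and put $\xi=m^{1/2}s^{-1/q}$. The two lemmas and H\"older's inequality give
$$\tau-\frac\xi\beta\le\Big|\sum_{h\ne0}v(h)D_\Gamma(h)\Big|\le\|v1_{G\setminus0}\|_p\,\frac{B_1}{\xi},\qquad\text{so}\qquad\|v1_{G\setminus0}\|_p\ge\frac{\xi}{B_1}\Big(\tau-\frac\xi\beta\Big).$$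
The right side is largest at $\xi=\beta\tau/2$, where it equals $\beta\tau^2/(4B_1)$. Consecutive values of $m^{1/2}s^{-1/q}$ differ by at most $s^{-1/q}$, so this $\xi$ can be approximated when $s$ is large; here $q<\infty$ is used, as it is in the finiteness of $B$. The right number of characters is thus a small multiple of $s^{2/q}$; for $p=4/3$ it is about $\beta^2\tau^2\sqrt s/4$. The cost of the cancellation no longer tends to $0$ as $s\to\infty$. It is still less than $1$, so it does not contradict $\|v\|_p\le1$.
\end{example}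

\section{Many scales}\label{sec:many}

Since the cost in Example~\ref{ex:many} does not depend on the size of the group, it can be charged once for each subgroup in a chain $H_1\subset\dots\subset H_K$. Let $S$ be the Hilbert sum of $K$ maps $\beta S_{\Gamma_j}$, one for each $H_j$. The constraint $\|S\delta_x\|_2=\eta$ allows $\beta=\eta K^{-1/2}$. If the $K$ costs are paid on disjoint sets, they add in the $\ell_p$ sense, and $\|v\|_p$ is at least a constant times
$$K^{1/p}\cdot\beta\tau^2=K^{1/p-1/2}\,\eta\tau^2 .$$
The weights are shared according to the exponent $2$ and the costs accumulate according to the exponent $p$. Two scales gain a factor $2^{1/p-1/2}$ over one, and because $p<2$ and $\eta>0$ the total exceeds $1$ for large $K$.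

The difficulty is disjointness. Scale $j$ forces mass on $H_j\setminus0$, and this set contains the mass forced by the earlier scales, which might pay for scale $j$ as well. It cannot if $|H_j|/|H_{j-1}|$ is large: by the second bound in Lemma~\ref{lem:random}, a function of $\ell_p$-norm at most $1$ on the much smaller set $H_{j-1}\setminus0$ has little correlation with $D_{\Gamma_j}$.

Fix $0<\eta\le1$, $0<\tau\le1$ and an integer $K\ge1$ with
\begin{equation}\label{eq:K}
K^{\frac1p-\frac12}\ge\frac{12B_1}{\eta\tau^2}.
\end{equation}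
Put
\begin{equation}\label{eq:param}
\beta=\frac{\eta}{\sqrt K},\qquad\xi=\frac{\beta\tau}{4\sqrt2},\qquad\rho=2^t=\text{the smallest power of $2$ with }\rho\ge\Big(\frac{4B_1}{\xi\tau}\Big)^q .
\end{equation}

\begin{proposition}\label{prop:block}
Let $G=\mathbb Z_2^{tK}$, so $|G|=\rho^K$. There is a linear map $S$ from $\mathbb F^G$ to a finite-dimensional Hilbert space such that $\|S\delta_x\|_2=\eta$ for all $x\in G$ and every $S$-admissible operator $W$ satisfies $\operatorname{Re}\operatorname{tr}W<\tau|G|$.
\end{proposition}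

\begin{proof}
\emph{Construction.} For $0\le j\le K$ let $H_j=\mathbb Z_2^{tj}\times\{0\}\subset G$ and $s_j=|H_j|=\rho^j$, so that $H_0=\{0\}$ and $H_K=G$. For $1\le j\le K$ let $m_j=\lceil\xi^2s_j^{2/q}\rceil$. Since $s_j\ge\rho\ge\xi^{-q}$, the number $\xi^2s_j^{2/q}$ is at least $1$, so rounding up at most doubles it:
\begin{equation}\label{eq:m}
\xi\le m_j^{1/2}s_j^{-1/q}\le\sqrt2\,\xi .
\end{equation}
Let $\Gamma_j$ be a list of $m_j$ characters of $H_j$ given by Lemma~\ref{lem:random} for the pair $H_{j-1}\subset H_j$, and write $D_j=D_{\Gamma_j}$. By the left inequality in \eqref{eq:m}, by $s_{j-1}=s_j/\rho$ and by the choice of $\rho$,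
\begin{equation}\label{eq:D}
\|D_j1_{H_j\setminus0}\|_q\le\frac{B_1}{\xi},\qquad\|D_j1_{H_{j-1}\setminus0}\|_q\le\frac{B_1}{\xi}\,\rho^{-1/q}\le\frac\tau4 .
\end{equation}
Define $Sa=\beta\,(S_{\Gamma_1}a,\dots,S_{\Gamma_K}a)$, with values in the Hilbert sum. By Lemma~\ref{lem:test}, $S$ is invariant and $\|S\delta_x\|_2^2=\beta^2K=\eta^2$.

\emph{The cost of scale $j$.} Suppose that $W$ is $S$-admissible with $\operatorname{Re}\operatorname{tr}W\ge\tau|G|$, and let $v$ be given by Lemma~\ref{lem:avg}. Fix $1\le j\le K$. Since $\beta\|S_{\Gamma_j}(v*a)\|_2\le\|S(v*a)\|_2\le\|a\|_p$, Lemma~\ref{lem:test} and the right inequality in \eqref{eq:m} give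
$$\Big|\sum_{h\in H_j}v(h)D_j(h)\Big|\le\frac{\sqrt2\,\xi}{\beta}=\frac\tau4 .$$
Split the sum into three parts: $h=0$, $h\in H_{j-1}\setminus0$, and $h\in H_j\setminus H_{j-1}$. The first part is $v(0)$, of modulus at least $\tau$. The second has modulus at most $\|v\|_p\cdot\tau/4\le\tau/4$, by H\"older's inequality and \eqref{eq:D}. So the third has modulus at least $\tau-\frac\tau4-\frac\tau4=\frac\tau2$. By H\"older's inequality and \eqref{eq:D} it is at most $\|v1_{H_j\setminus H_{j-1}}\|_p\,B_1/\xi$. Since $8\sqrt2<12$,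
$$\|v1_{H_j\setminus H_{j-1}}\|_p\ge\frac{\tau\xi}{2B_1}=\frac{\beta\tau^2}{8\sqrt2\,B_1}>\frac{\eta\tau^2}{12B_1}\,K^{-1/2}.$$

\emph{The total cost.} The sets $H_j\setminus H_{j-1}$, $1\le j\le K$, are disjoint. Summing $p$-th powers and using \eqref{eq:K},
$$\|v\|_p>K^{1/p}\cdot\frac{\eta\tau^2}{12B_1}\,K^{-1/2}\ge1,$$
which contradicts $\|v\|_p\le1$.
\end{proof}

\section{All dimensions and the proof of Theorem~\ref{thm:main}}\label{sec:alldim}

Proposition~\ref{prop:block} lives in the single dimension $N=\rho^K$. To reach an arbitrary dimension $n$ we fill as much of an $n$-point set as possible with copies of $G$. The trace of an operator is the sum of the traces of its diagonal blocks, so a large trace is inherited by one of the blocks. The fewer than $N$ points left over contribute less than $N$ to the trace, which is harmless when $N\le\tau n$.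

\begin{lemma}\label{lem:sum}
Let $\eta,\tau,K,\rho$ be as in Section~\ref{sec:many}, let $N=\rho^K$ and let $n\ge N/\tau$. There is an $n$-dimensional subspace $X$ of $L_p$ with $d(X,\ell_2^n)\ge(1+\eta^p)^{-1/p}n^{1/p-1/2}$ such that, for every $C\ge1$, every $E\subset X$ with $\dim E=k$ and $d(E,\ell_p^k)\le C$ satisfies $k<2\tau n/\theta(C,p)$.
\end{lemma}

\begin{proof}
Write $n=bN+r$ with $0\le r<N\le\tau n$; then $b\ge1$. Let $\Omega$ be the disjoint union of $b$ copies $G_1,\dots,G_b$ of $G$ and of a set $\Omega_0$ with $r$ points. Let $P_i$ be the coordinate projection of $\mathbb F^\Omega$ onto $\mathbb F^{G_i}$ and let $S^{(i)}$ be the copy on $\mathbb F^{G_i}$ of the map $S$ from Proposition~\ref{prop:block}. Define $\mathbf Sa=(S^{(1)}P_1a,\dots,S^{(b)}P_ba)$, with values in the Hilbert sum, and let $X=X_{\mathbf S}$. Then $\|\mathbf S\delta_x\|_2$ is $\eta$ or $0$, and Lemma~\ref{lem:dist} gives the bound on the distance.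

Suppose that $E$ is as in the statement and $k\ge2\tau n/\theta$, where $\theta=\theta(C,p)$. Since $\tau n\ge N\ge1$, we have $k\ge1/\theta$, and Lemma~\ref{lem:trace} provides an $\mathbf S$-admissible $W$ with $\operatorname{tr}W\ge2\tau n$. Each diagonal entry of $W$ has modulus at most $\|W\delta_x\|_p\le1$, so the entries with $x\in\Omega_0$ contribute at most $r$ in modulus. Let $W_i$ be the restriction of $P_iW$ to $\mathbb F^{G_i}$. Then
$$\sum_{i=1}^b\operatorname{Re}\operatorname{tr}W_i\ge2\tau n-r\ge\tau n\ge b\,\tau N,$$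
and some $i$ has $\operatorname{Re}\operatorname{tr}W_i\ge\tau N$. For $a\in\mathbb F^{G_i}$ we have $\|W_ia\|_p\le\|Wa\|_p\le\|a\|_p$ and $\|S^{(i)}W_ia\|_2\le\|\mathbf SWa\|_2\le\|a\|_p$. So $W_i$ is $S^{(i)}$-admissible, contrary to Proposition~\ref{prop:block}.
\end{proof}

It remains to let $\tau$ tend to $0$ as fast as the condition $n\ge N/\tau$ permits. The number of scales $K$ and the ratio $\rho$ are powers of $1/\tau$, and $N=\rho^K$ is exponential in $K$. This is the origin of the logarithms in the theorem.

\begin{proof}[Proof of Theorem~\ref{thm:main}]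
Spaces that work for a larger $\alpha<1$ also work for a smaller one, so we may assume $2^{-1/p}\le\alpha<1$. Then $\eta=(\alpha^{-p}-1)^{1/p}$ lies in $(0,1]$ and $(1+\eta^p)^{-1/p}=\alpha$. Put $\kappa=\frac{2-p}{4p}$, so that $\frac1p-\frac12=2\kappa$ and $0<\kappa<\frac14$. The constants $A_1,A_2,A_3\ge1$ below depend only on $p$ and $\alpha$.

For $\tau\in(0,1]$ let $K=\lceil(12B_1/(\eta\tau^2))^{1/(2\kappa)}\rceil$. Then \eqref{eq:K} holds, and
$$K\le2\Big(\frac{12B_1}{\eta}\Big)^{1/(2\kappa)}\tau^{-1/\kappa}.$$
By \eqref{eq:param}, $1/\xi=4\sqrt{2K}/(\eta\tau)$ and $\rho<2(4B_1/(\xi\tau))^q$. Hence there is $A_1$ with $K\le A_1\tau^{-1/\kappa}$ and $\rho\le A_1\tau^{-A_1}$. Since $\log(2/\tau)$ is at least $\log 2$ and at least $\log(1/\tau)$, we have $\log\rho\le(A_1+\log_2A_1)\log(2/\tau)$, and therefore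
\begin{equation}\label{eq:logN}
\log(N/\tau)=K\log\rho+\log(1/\tau)\le A_2\,\tau^{-1/\kappa}\log(2/\tau).
\end{equation}
Let $A_3=A_2^\kappa$, and for given $n$ put
$$\tau=A_3\Big(\frac{\log\log n}{\log n}\Big)^{\kappa}.$$
Choose $n_0$ so that $\tau\le1$ and $\log\log n\ge1$ for all $n\ge n_0$. For such $n$ we have $1/\tau\le(\log n)^\kappa$, so
$$\log(2/\tau)\le\log2+\tfrac14\log\log n\le\log\log n ,$$
because $\log2<\frac34$. Also $A_2\tau^{-1/\kappa}=\log n/\log\log n$. Now \eqref{eq:logN} gives $\log(N/\tau)\le\log n$, that is, $n\ge N/\tau$.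

Let $X_n$ be the space from Lemma~\ref{lem:sum}. It depends on $p$, $\alpha$ and $n$ and not on $C$, and $d(X_n,\ell_2^n)\ge\alpha n^{1/p-1/2}$. Since $1/\theta(C,p)=2^{2/(2-p)}C^{2p/(2-p)}$, every $k$-dimensional $E\subset X_n$ with $d(E,\ell_p^k)\le C$ satisfies
$$k<\frac{2\tau n}{\theta(C,p)}=2A_3\,2^{\frac2{2-p}}\,C^{\frac{2p}{2-p}}\Big(\frac{\log\log n}{\log n}\Big)^{\frac{2-p}{4p}}n .$$
This is the assertion, with $A=2A_3\,2^{2/(2-p)}$.
\end{proof}

\section{The extremal distance: proof of Theorem~\ref{thm:extremal}}\label{sec:extremal}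

Let $D=n^{1/p-1/2}$. To bound $d(X,\ell_2^n)$ from above we need a good inner product on $X$. On a probability space the $L_2$-norm dominates the $L_p$-norm, and a reverse inequality holds when the functions in $X$ are not too concentrated. A change of density achieves this.

\begin{theorem}[Lewis \cite{Lewis}]\label{thm:lewis}
Every $n$-dimensional subspace of $L_p$ is isometric to a subspace $X$ of $L_p(\nu)$, with $\nu$ a probability measure, that has a basis $f_1,\dots,f_n$ which is orthonormal in $L_2(\nu)$ and satisfies $\sum_i|f_i|^2=n$ almost everywhere.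
\end{theorem}

\begin{proof}
We include the short argument, which covers both scalar fields. Let $g=(g_1,\dots,g_n)$ be a basis of the given subspace $Y$, viewed as a function with values in $\ell_2^n$. The quantity $\Phi(A)=(\int\|Ag(\omega)\|_2^p\,d\omega)^{1/p}$ is a norm on $n\times n$ matrices. Choose $A$ that maximizes $|\det A|$ on the sphere $\Phi=1$, and put $h=Ag$ and $F(\omega)=\|h(\omega)\|_2$. Then $h_1,\dots,h_n$ is a basis of $Y$ and $\int F^p=1$. For every matrix $Z$ and real $t$, maximality and homogeneity give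
$$|\det(I+tZ)|^p\le\Big(\int\|h+tZh\|_2^p\Big)^n,$$
with equality at $t=0$. Both sides are differentiable at $t=0$; on the right, the difference quotients of the integrand are bounded by a multiple of $F^p$ for $|t|\le1$. So the derivatives agree: $p\operatorname{Re}\operatorname{tr}Z=np\operatorname{Re}\int_{F>0}F^{p-2}\langle Zh,h\rangle$. Letting $Z$ run over the matrix units, and over their multiples by $\sqrt{-1}$ if $\mathbb F=\mathbb C$, we get $n\int_{F>0}F^{p-2}h_j\overline{h_i}=\delta_{ij}$. Let $d\nu=F^p\,d\omega$. Every $y\in Y$ vanishes where $F=0$, so $y\mapsto y/F$ is an isometry of $Y$ into $L_p(\nu)$, and $f_i=\sqrt n\,h_i/F$ is the required basis of its image.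
\end{proof}

Let $X$ and $f_1,\dots,f_n$ be as in Theorem~\ref{thm:lewis}. Norms and the inner product $\langle f,g\rangle=\int f\bar g\,d\nu$ are taken with respect to $\nu$, and $\Sigma=\{f\in X:\|f\|_2=1\}$.

\subsection*{The upper bound}
Let $f=\sum_ic_if_i\in\Sigma$, so $\sum_i|c_i|^2=1$. The Cauchy--Schwarz inequality gives $|f|\le(\sum_i|f_i|^2)^{1/2}=\sqrt n$ almost everywhere, and hence
\begin{equation}\label{eq:peak}
1=\int|f|^p|f|^{2-p}\,d\nu\le n^{1-p/2}\|f\|_p^p ,
\end{equation}
that is, $\|f\|_p\ge1/D$. Jensen's inequality for the strictly concave function $t\mapsto t^{p/2}$ and the probability measure $\nu$ gives $\|f\|_p\le\|f\|_2=1$, with equality only if $|f|$ is constant. Thus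
\begin{equation}\label{eq:two}
1/D\le\|f\|_p\le1\qquad(f\in\Sigma),
\end{equation}
and $d(X,\ell_2^n)\le D$. For $X=\ell_p^n$ equality holds, by Lemma~\ref{lem:dist} with $S=0$ and $\eta=0$.

\subsection*{The two sets of extremal functions}
Consider the compact sets on which the bounds in \eqref{eq:two} are attained:
$$\mathcal F=\{f\in\Sigma:\|f\|_p=1\},\qquad\mathcal P=\{f\in\Sigma:\|f\|_p=1/D\}.$$
The functions in $\mathcal F$ are \emph{flat}: by the equality case of Jensen's inequality, $|f|=1$ almost everywhere. The functions in $\mathcal P$ are \emph{peaked}, in the following sense.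

\begin{lemma}\label{lem:peaked}
If $f\in\mathcal P$, then the set $\{f\ne0\}$ has measure $1/n$. If $f,f'\in\mathcal P$ and $\{f\ne0\}\cap\{f'\ne0\}$ has positive measure, then $f'$ is a scalar multiple of $f$.
\end{lemma}

\begin{proof}
Let $f=\sum_ic_if_i\in\mathcal P$ and $A=\{f\ne0\}$. Equality in \eqref{eq:peak} means $\int|f|^p(n^{1-p/2}-|f|^{2-p})\,d\nu=0$ with a nonnegative integrand, so $|f|=\sqrt n$ almost everywhere on $A$, and $1=\|f\|_2^2=n\,\nu(A)$. At almost every $\omega\in A$ equality holds in the Cauchy--Schwarz inequality, so $(f_i(\omega))_i=\sqrt n\,u(\omega)\,(\overline{c_i})_i$ with $|u(\omega)|=1$. If $f'=\sum_ic_i'f_i\in\mathcal P$ and $A\cap\{f'\ne0\}$ has positive measure, then at some point $\omega$ both representations hold, so $u(\omega)\,(\overline{c_i})_i=u'(\omega)\,(\overline{c_i'})_i$ and $c'$ is a multiple of $c$.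
\end{proof}

For $\ell_p^n$, the measure $\nu$ is uniform on $n$ points and $f_i=\sqrt n\,\delta_i$. The peaked functions are the unimodular multiples of the $f_i$, and they span the space. To prove the converse statement we have to show that $d(X,\ell_2^n)=D$ produces $n$ disjointly supported peaked functions. It is enough to find one flat function in the span of $\mathcal P$, because a flat function vanishes nowhere. The hypothesis says that no inner product on $X$ improves on \eqref{eq:two}. In particular one cannot perturb the $L_2(\nu)$-norm so that it decreases on $\mathcal P$ and increases on $\mathcal F$, and a separation argument turns this into a linear relation between the two sets.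

\begin{lemma}\label{lem:contact}
If $d(X,\ell_2^n)=D$, then some $g\in\mathcal F$ lies in the linear span of $\mathcal P$.
\end{lemma}

\begin{proof}
\emph{No improving perturbation exists.} Suppose that a self-adjoint operator $Q$ on $(X,\|\cdot\|_2)$ has $\langle Qf,f\rangle>0$ on $\mathcal F$ and $\langle Qf,f\rangle<0$ on $\mathcal P$; a condition on an empty set is void. For $t>0$ with $t\|Q\|<1$, the formula $|f|_t^2=\langle(I+tQ)f,f\rangle$ defines an inner product norm, and $1-t\|Q\|\le|f|_t^2\le1+t\|Q\|$ on $\Sigma$. At points $f\in\Sigma$ with $\langle Qf,f\rangle<0$ we have $|f|_t<1$, so $|f|_t/\|f\|_p<D$ by \eqref{eq:two}. The remaining points of $\Sigma$ form a compact set disjoint from $\mathcal P$. On it $1/\|f\|_p\le D'$ for some $D'<D$, so $|f|_t/\|f\|_p\le(1+t\|Q\|)^{1/2}D'<D$ for small $t$. At points with $\langle Qf,f\rangle>0$ we have $|f|_t>1\ge\|f\|_p$. The remaining points form a compact set disjoint from $\mathcal F$. On it $\|f\|_p\le\delta$ for some $\delta<1$, so $\|f\|_p/|f|_t\le\delta(1-t\|Q\|)^{-1/2}<1$ for small $t$.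 By compactness of $\Sigma$, for small $t$,
$$d(X,\ell_2^n)\le\max_\Sigma\frac{|f|_t}{\|f\|_p}\cdot\max_\Sigma\frac{\|f\|_p}{|f|_t}<D\cdot1,$$
a contradiction. So no such $Q$ exists.

\emph{Separation.} The self-adjoint operators on $(X,\|\cdot\|_2)$ form a finite-dimensional real vector space with inner product $\operatorname{tr}(QQ')$. For $f\in\Sigma$ let $\Pi_fz=\langle z,f\rangle f$ be the orthogonal projection onto the span of $f$; then $\operatorname{tr}\Pi_f=1$ and $\operatorname{tr}(Q\Pi_f)=\langle Qf,f\rangle$. Let $\mathcal K=\{\Pi_f:f\in\mathcal F\}\cup\{-\Pi_f:f\in\mathcal P\}$. This set is compact, and it is nonempty, since otherwise $Q=0$ would satisfy the conditions above. The convex hull of a compact set in a finite-dimensional space is compact. If it did not contain $0$, its point $Q$ of smallest norm would have positive inner product with every element of $\mathcal K$, and this $Q$ would be an improving perturbation. Hence $0$ is a convex combination of elements of $\mathcal K$: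
$$\sum_i\lambda_i\Pi_{x_i}=\sum_j\mu_j\Pi_{y_j},\qquad x_i\in\mathcal F,\quad y_j\in\mathcal P,\quad\lambda_i,\mu_j>0,\quad\sum_i\lambda_i+\sum_j\mu_j=1,$$
with finite sums. Taking traces gives $\sum_i\lambda_i=\sum_j\mu_j=\frac12$, so both sums are nonempty. If $z\in X$ is orthogonal to all $y_j$, then $\sum_i\lambda_i|\langle z,x_i\rangle|^2=\sum_j\mu_j|\langle z,y_j\rangle|^2=0$, so $z$ is orthogonal to $x_1$. Therefore $g=x_1$ lies in the span of the $y_j$.
\end{proof}

In the case of $\ell_p^n$ the relation can be written down: the average of $\Pi_x$ over the flat functions $x=n^{-1/2}\sum_i\varepsilon_if_i$ and the average of $\Pi_{f_1},\dots,\Pi_{f_n}$ are both equal to $I/n$.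

\subsection*{The equality case}
Let $d(X,\ell_2^n)=D$. By Lemma~\ref{lem:peaked}, the set $\mathcal P$ consists of scalar multiples of functions $y_1,\dots,y_r\in\mathcal P$ whose supports $\{y_j\ne0\}$ have measure $1/n$ and are disjoint up to null sets; in particular $r\le n$. The function $g$ from Lemma~\ref{lem:contact} vanishes outside the union of these supports, which has measure $r/n$, and $|g|=1$ almost everywhere. Hence $r=n$. The functions $y_1,\dots,y_n$ are nonzero and disjointly supported, so they form a basis of $X$ with $\|\sum_jc_jy_j\|_p^p=D^{-p}\sum_j|c_j|^p$. Thus $X$ is isometric to $\ell_p^n$, and Theorem~\ref{thm:extremal} is proved.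

\begin{thebibliography}{9}

\bibitem{GAFA}
\emph{Geometric Aspects of Functional Analysis},
\texttt{http://lib.ysu.am/open\_books/418685.pdf}.

\bibitem{Lewis}
D.~R.~Lewis, \emph{Finite dimensional subspaces of $L_p$}, Studia Math. \textbf{63} (1978).

\end{thebibliography}
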